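# Hamilton paths covering every 2-path of $K_n$ exactly once

## 1. First guess: every $n$ works. Counting, and the cases $n=3,4,6$

Let $K_n$ be the complete graph on $n$ vertices, and look at its paths with two edges. Can we choose a set of Hamilton paths such that each two-edge path lies on exactly one of them? The answer that one would first guess is: yes, for every $n\ge 3$, because no divisibility condition seems to forbid it. Before testing this guess, let us fix the words.

**Definitions.** Paths are undirected, and a *$k$-path* is a path with $k$ edges. A Hamilton path of $K_n$ is thus an $(n-1)$-path. We write $(x,y,z)=(z,y,x)$ for the 2-path with *middle* $y$ and ends $x,z$, and we call the unordered pair $xz$ its *end pair*. A *uniform covering of the 2-paths of $K_n$ by Hamilton paths* is a set $S$ of Hamilton paths such that each 2-path of $K_n$ lies in exactly one path of $S$.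

A Hamilton path $p_0,p_1,\dots,p_{n-1}$ contains the $n-2$ 2-paths $(p_{i-1},p_i,p_{i+1})$, one for each inner vertex. If a family of Hamilton paths contains each 2-path at most once, its members are distinct, since two equal members would share a 2-path ($n\ge3$). So we may speak of families and get sets for free.

The problem comes from "Uniform coverings of 2-paths by 4-paths" (https://ajc-new.maths.uq.edu.au/pdf/24/ocr-ajc-v24-p301.pdf). Its statement recalls a known result:

**Theorem 1.3.** Let $n$ be an odd integer $\ge 3$. Then there exists a set $S$ of Hamilton paths in $K_n$ having the property that each 2-path in $K_n$ lies in exactly one path in $S$.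

It then asks for which even $n\ge4$ such a set exists.

**Counting.** Suppose a family contains each 2-path exactly $\lambda$ times; for the question itself, $\lambda=1$. There are $n\binom{n-1}{2}$ 2-paths, and each Hamilton path contains $n-2$ of them, so the family has
$$\frac{\lambda\, n\binom{n-1}{2}}{n-2}=\frac{\lambda\, n(n-1)}{2}\tag{1}$$
members. A vertex $v$ is the middle of $\binom{n-1}{2}$ 2-paths, and a member with $v$ as inner vertex contains exactly one 2-path with middle $v$. So $v$ is an inner vertex of exactly $\lambda\binom{n-1}{2}$ members, and an end of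
$$\frac{\lambda\, n(n-1)}{2}-\frac{\lambda (n-1)(n-2)}{2}=\lambda(n-1)\tag{2}$$
members. All these numbers are integers, for every $n$. Counting does not object.

**The case $n=3$.** A Hamilton path is a 2-path; take all three.

**The case $n=4$.** We need $6$ of the $12$ Hamilton paths. A Hamilton path $a,b,c,d$ contains the 2-paths $(a,b,c)$ and $(b,c,d)$, and it closes up to a unique Hamilton cycle. For the cycle $(a,b,c,d)$, the two paths $a,b,c,d$ and $c,d,a,b$ contain $(a,b,c),(b,c,d),(c,d,a),(d,a,b)$, which are the four 2-paths of that cycle, once each. A 2-path of $K_4$ lies in exactly one Hamilton cycle, because the fourth vertex has only one place to go. Doing this for each of the three Hamilton cycles gives a uniform covering by $6$ paths.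

**The case $n=6$.** Now there are $60$ 2-paths, and we need $15$ paths with four 2-paths each. Impose symmetry: let the vertices be $\mathbb Z_5\cup\{\infty\}$ and let $\mathbb Z_5$ act by translation, fixing $\infty$. A nonzero translation fixes no 2-path: the middle would have to be $\infty$, and the end pair would be a 2-subset of $\mathbb Z_5$ invariant under a permutation of order $5$ without fixed points, which is impossible. So there are $60/5=12$ orbits, all of size $5$, and they are named by *types*:

* for finite $x,y,z$, the 2-path $(x,y,z)$ has type $\{x-y,\,z-y\}\subset\{1,2,3,4\}$ (6 types);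
* $(\infty,y,z)$ has type $\{\infty,\,z-y\}$ (4 types);
* $(x,\infty,z)$ has type $\infty_{\pm(x-z)}$ (2 types).

Two 2-paths of the same type are translates of each other, so types are orbits. We need three base paths whose $3\cdot 4=12$ 2-paths have the twelve different types. Take
$$P_1=0,1,4,2,\infty,3\qquad P_2=0,2,3,4,1,\infty\qquad P_3=3,2,\infty,0,4,1 .$$
Their 2-paths and types are as follows.

* $P_1$: $(0,1,4)$ has type $\{3,4\}$; $(1,4,2)$ has type $\{2,3\}$; $(4,2,\infty)$ has type $\{\infty,2\}$; $(2,\infty,3)$ has type $\infty_{\pm1}$.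
* $P_2$: $(0,2,3)$ has type $\{1,3\}$; $(2,3,4)$ has type $\{1,4\}$; $(3,4,1)$ has type $\{2,4\}$; $(4,1,\infty)$ has type $\{\infty,3\}$.
* $P_3$: $(3,2,\infty)$ has type $\{\infty,1\}$; $(2,\infty,0)$ has type $\infty_{\pm2}$; $(\infty,0,4)$ has type $\{\infty,4\}$; $(0,4,1)$ has type $\{1,2\}$.

All six pairs from $\{1,2,3,4\}$, all four types $\{\infty,i\}$ and both types $\infty_{\pm1},\infty_{\pm2}$ occur, once each. So the $15$ translates of $P_1,P_2,P_3$ form a uniform covering for $n=6$.

The guess survives these tests, and it is correct. The theorems that we shall prove are the following.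

**Theorem A.** For every even $n\ge 4$ there is a set $S$ of Hamilton paths in $K_n$ such that each 2-path of $K_n$ lies in exactly one path of $S$.

**Theorem B.** Let $n\ge3$ and $\lambda\ge1$ be integers.

1. There is a family of Hamilton paths in $K_n$ containing each 2-path exactly $\lambda$ times; for $\lambda=1$ it is a set.
2. Every such family has exactly $\lambda n(n-1)/2$ members, and every vertex is an end of exactly $\lambda(n-1)$ of them.
3. (Prescribed end pairs.) If a graph $G$ on $n\ge3$ vertices decomposes into Hamilton cycles, then there are exactly $|E(G)|$ Hamilton paths of $K_n$ that together contain each 2-path of $K_n$ with end pair in $E(G)$ exactly once and no other 2-path.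

Here *decomposes* means that the edge set is a disjoint union. Part 2 of Theorem B is already proved: it is (1) and (2).

## 2. The zigzags of a Hamilton cycle, and odd $n$

Let $H=(v_0,v_1,\dots,v_{n-1})$ be a Hamilton cycle of $K_n$, $n\ge3$, with indices in $\mathbb Z_n$.

**Definition.** For $s\in\mathbb Z_n$ let $Z_s$ be the graph whose edges are the $v_iv_j$ with $i\ne j$ and $i+j\in\{s,s+1\}$.

For example, for $n=6$ the graph $Z_0$ is the path $v_0,v_1,v_5,v_2,v_4,v_3$, with index sums $1,0,1,0,1$ modulo $6$. Its 2-paths are $(v_0,v_1,v_5)$, $(v_1,v_5,v_2)$, $(v_5,v_2,v_4)$, $(v_2,v_4,v_3)$. Every end pair is an edge of $H$, and this is why zigzags are useful.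

**Step 1: $Z_s$ is a Hamilton path.** This step makes the $Z_s$ legal members of a covering. At least one of $s,s+1$ has the form $2h$. If $s=2h$, consider the $n$ vertices
$$v_h,\ v_{h+1},\ v_{h-1},\ v_{h+2},\ v_{h-2},\dots$$
The first $n$ of the offsets $0,1,-1,2,-2,\dots$ are $n$ consecutive integers in some order, so the vertices are distinct. Index sums of neighbors are alternately $2h+1=s+1$ and $2h=s$. If $s+1=2h$, use $v_h,v_{h-1},v_{h+1},v_{h-2},\dots$, with sums alternately $2h-1=s$ and $2h=s+1$. In both cases we have a Hamilton path inside $Z_s$.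

Now count the edges of $Z_s$. The edges with sum $r$ are the pairs $\{j,r-j\}$ with $2j\neq r$. If $n$ is odd, $2j=r$ has one solution, so each of the two sums gives $\frac{n-1}{2}$ edges. If $n$ is even, $2j=r$ has two solutions for even $r$ and none for odd $r$, so the sums $s,s+1$ give $\frac n2-1$ and $\frac n2$ edges in some order. The total is always $n-1$, so $Z_s$ equals the path.

**Step 2: the ends of $Z_s$.** We shall need them to close up zigzags into cycles. The vertex $v_j$ has neighbors $v_{s-j}$ and $v_{s+1-j}$, except that one of them is missing if it is $v_j$ itself. So the ends are the $v_j$ with $2j\in\{s,s+1\}$: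
$$\begin{aligned}&n=2m,\ s=2h:\ \text{ ends } v_h,\ v_{h+m};\\ &n\text{ odd}:\ \text{ ends } v_g,\ v_{g'}\ \text{ with } 2g=s,\ 2g'=s+1.\end{aligned}\tag{3}$$

**Step 3: the 2-paths of $Z_s$.** This step finds out what the zigzags cover. An inner vertex $v_j$ has neighbors $v_{s-j}$ and $v_{s-j+1}$, so every 2-path of $Z_s$ has the form $(v_i,v_j,v_{i+1})$. Conversely, let $j\ne i,i+1$. The edges of $(v_i,v_j,v_{i+1})$ have sums $i+j$ and $i+j+1$. Both lie in $\{s,s+1\}$ if and only if $s=i+j$: the only alternative is $i+j=s+1$ with $s+2=s$, which is impossible for $n\ge3$. So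
$$(v_i,v_j,v_{i+1})\text{ lies in } Z_s\iff s=i+j .\tag{4}$$

**Lemma 1.** The $n$ paths $Z_s$, $s\in\mathbb Z_n$, contain every 2-path with end pair in $E(H)$ exactly once, and no other 2-path.

*Proof.* Every edge of $H$ is $v_iv_{i+1}$ for exactly one $i$, as $n\ge3$. Now use (4). $\square$

**Proof of Theorem B, part 3.** Apply Lemma 1 to each Hamilton cycle in the decomposition of $G$. A 2-path with end pair in $E(G)$ is covered once, by the paths of the unique cycle that contains its end pair, and nothing else is covered. Each cycle has $n$ edges and contributes $n$ paths, so there are $|E(G)|$ paths. They are distinct because no 2-path is covered twice. $\square$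

**Odd $n$.** By Walecki's classical theorem, $K_n$ with $n$ odd decomposes into Hamilton cycles. The zigzags give a proof. For $n=3$, $K_3$ is a Hamilton cycle. For $n=2m+1\ge5$, let the vertices be $v_0,\dots,v_{2m-1}$ (indices in $\mathbb Z_{2m}$) and one more vertex $w$. For $h=0,\dots,m-1$ the zigzags $Z_{2h}$ use the sums $2h,2h+1$, so they partition the edges among the $v_i$. By (3), $Z_{2h}$ has ends $v_h,v_{h+m}$, so joining both ends to $w$ gives a Hamilton cycle, and the $m$ cycles together use each edge at $w$ once. With $G=K_n$ in Theorem B, part 3, we obtain Theorem 1.3. For $n=5$, for instance, two Hamilton cycles give $10=5\cdot4/2$ zigzags.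

## 3. Why a leftover perfect matching cannot be covered

Let $n$ be even. A graph that decomposes into Hamilton cycles has even degrees, and $K_n$ has odd degree $n-1$. The sensible repair is to set aside a perfect matching $I$, to decompose $K_n-I$ into Hamilton cycles, to apply Lemma 1 to them, and then to cover separately the 2-paths with end pair in $I$, namely the $(x,y,x^*)$ with $xx^*\in I$.

For $n=4$ this works: with $I=\{ac,bd\}$, the graph $K_4-I$ is a 4-cycle, and the paths $a,b,c,d$ and $c,d,a,b$ cover exactly the four 2-paths with end pair in $I$.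

For $n\ge6$ it stops at the very next step. If all 2-paths of a Hamilton path $p_0,p_1,p_2,p_3,p_4,\dots$ had end pairs in $I$, then $p_0p_2$ and $p_2p_4$ would be two edges of $I$ at $p_2$, which is impossible. So not one Hamilton path is available for the leftover 2-paths.

The rigidity comes from treating an end pair in the same way for all middles. In a Hamilton path the end pairs form chains $p_0p_2,\,p_2p_4,\dots$ and $p_1p_3,\,p_3p_5,\dots$, and a matching has no chains. But an alternating chain, with edges from a matching $N$ and a matching $M$ in turn, is possible. We therefore let *the matching that an end pair comes from depend on the middle*.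

## 4. Half of the zigzags: one matching for each side of the middle

**Lemma 2.** Let $n=2m$, $V=X\sqcup X'$ with $|X|=|X'|=m$, and let $M,N$ be perfect matchings between $X$ and $X'$ whose union is a Hamilton cycle $H$. Then there are $m$ Hamilton paths of $K_n$ containing exactly once each 2-path $(x,y,z)$ with ($xz\in M$ and $y\in X$) or ($xz\in N$ and $y\in X'$), and no other 2-path.

*Proof.* The cycle alternates between $X$ and $X'$ and between $M$ and $N$. So we can label it with $v_{2i}\in X$, $v_{2i+1}\in X'$, $M=\{v_{2i}v_{2i+1}\}$, $N=\{v_{2i-1}v_{2i}\}$. As $n$ is even, the parity of an index in $\mathbb Z_n$ makes sense. Take $Z_s$ for the $m$ even values of $s$. By (4) they contain exactly the 2-paths $(v_i,v_j,v_{i+1})$ with $i+j$ even, once each. Here $i$ and $j$ have the same parity. If $v_j\in X$, then $i$ is even and $v_iv_{i+1}\in M$; if $v_j\in X'$, then $i$ is odd and $v_iv_{i+1}\in N$. Conversely, a 2-path with end pair in $M$ and middle in $X$, or with end pair in $N$ and middle in $X'$, is $(v_i,v_j,v_{i+1})$ with $i+j$ even. $\square$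

For example, let $n=4$, $M=\{v_0v_1,v_2v_3\}$, $N=\{v_1v_2,v_3v_0\}$. The path $Z_0=v_0,v_1,v_3,v_2$ contains $(v_0,v_1,v_3)$ and $(v_1,v_3,v_2)$, with middles in $X'$ and end pairs in $N$. The path $Z_2=v_3,v_0,v_2,v_1$ contains $(v_3,v_0,v_2)$ and $(v_0,v_2,v_1)$, with middles in $X$ and end pairs in $M$.

Recall that a *1-factorization* of a graph is a partition of its edge set into perfect matchings.

**Proposition 3.** Let $n=2m$, $V(K_n)=X\sqcup X'$ with $|X|=|X'|=m$, and $E(K_n)=E_1\sqcup E_2$, where

* $E_1$ decomposes into Hamilton cycles of $K_n$;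
* all edges of $E_2$ join $X$ to $X'$, and $E_2$ has two 1-factorizations $\{M_1,\dots,M_k\}$ and $\{N_1,\dots,N_k\}$ (possibly equal as sets) such that $M_j\cup N_j$ is a Hamilton cycle for all $j$.

Then $K_n$ has a uniform covering of its 2-paths by Hamilton paths.

*Proof.* Take the paths of Lemma 1 for each cycle in the decomposition of $E_1$, and those of Lemma 2 for each pair $(M_j,N_j)$. A 2-path with end pair in $E_1$ is covered once, by the paths of the unique cycle containing its end pair. A 2-path with end pair $e\in E_2$ and middle in $X$ is covered once, for the unique $j$ with $e\in M_j$. If the middle lies in $X'$, it is covered once, for the unique $j$ with $e\in N_j$. $\square$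

**What the degrees allow.** If $E_1$ consists of $c$ Hamilton cycles, then $n-1=2c+k$, so $k$ is odd. Also $k\neq1$, since for $k=1$ we would have $M_1=N_1=E_2$, whose union is no cycle. So $3\le k\le m$. This excludes $m=2$. For $m=3$ it forces $k=3$ and $E_1=K_X\cup K_{X'}$, two disjoint triangles, which contain no Hamilton cycle of $K_6$. So $n=4$ and $n=6$ are out of reach of Proposition 3, and it is good that we have settled them by hand.

Since $E_1$ contains $K_X\cup K_{X'}$, of degree $m-1$, the cheapest choice is to add to it two perfect matchings between $X$ and $X'$ if $m$ is odd, and one if $m$ is even. This is what we shall do.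

## 5. $n=2m$ with $m\ge5$ odd: cyclic shifts

Let $X=\{x_i\}$, $X'=\{x'_i\}$, $i\in\mathbb Z_m$, and $A_d=\{x_ix'_{i+d}:i\in\mathbb Z_m\}$. In $A_d\cup A_{d'}$ we walk $x_i\to x'_{i+d}\to x_{i+d-d'}$, so
$$A_d\cup A_{d'}\text{ is a Hamilton cycle}\iff\gcd(d-d',m)=1 .\tag{5}$$
Let $E_1=K_X\cup K_{X'}\cup A_0\cup A_2$ and $E_2=\bigcup_{d\neq0,2}A_d$.

**Step 1: pair up the matchings in $E_2$.** This verifies the second condition of Proposition 3. Put $(d_1,\dots,d_{m-2})=(1,3,4,\dots,m-1)$, $M_j=A_{d_j}$ and $N_j=A_{d_{j+1}}$, with indices read cyclically. The differences $d_{j+1}-d_j$ are $2,1,1,\dots,1$, and the last one is $1-(m-1)\equiv2$. Both $1$ and $2$ are units modulo the odd number $m$, so (5) applies.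

**Step 2: most of $E_1$.** This step uses up nearly all of $E_1$ by closing up zigzags on the two sides. Let $F_s=\{x_ix_j:i+j=s,\ i\ne j\}$, and define $F'_s$ likewise on $X'$. For $0\le t\le\frac{m-3}{2}$ the graph $P_t=F_{2t}\cup F_{2t+1}$ is a zigzag on $X$. It is a Hamilton path of $X$, and by (3) its ends are $x_t$ and $x_{t+(m+1)/2}$. Let $P'_t$ be its copy on $X'$. Then
$$C_t=P_t\cup P'_t\cup\{x_tx'_t,\ x_{t+(m+1)/2}x'_{t+(m+1)/2}\}$$
is a Hamilton cycle. Together the $C_t$ use the sums $0,\dots,m-2$, so all $F_s,F'_s$ with $s\neq-1$. They use the edges $x_ix'_i$ of $A_0$ for $0\le i\le\frac{m-3}2$ and for $\frac{m+1}2\le i\le m-1$, so all but $x_fx'_f$ with $f=\frac{m-1}{2}$. Note that $2f=-1$ in $\mathbb Z_m$.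

**Step 3: the rest of $E_1$ is one Hamilton cycle.** It remains to show that
$$\Gamma=F_{-1}\cup F'_{-1}\cup A_2\cup\{x_fx'_f\}$$
is a Hamilton cycle. Re-index by $i=f+j$ and name vertices by $j$ from now on. As $2f=-1$, the edges of $\Gamma$ become
$$x_jx_{-j}\ \text{ and }\ x'_jx'_{-j}\ (j\neq0),\qquad x_jx'_{j+2},\qquad x_0x'_0 .$$
Start at $x_0$ and alternate an edge of $A_2$ with a sign change:
$$x_0,\ x'_2,\ x'_{-2},\ x_{-4},\ x_4,\ x'_6,\ x'_{-6},\dots$$
The $k$-th $A_2$-step arrives at $x'_{2k}$ for $k$ odd and at $x_{-2k}$ for $k$ even. Indeed, from $x'_{2k}$ we go to $x'_{-2k}$ and then to $x_{-2k-2}=x_{-2(k+1)}$; from $x_{-2k}$ we go to $x_{2k}$ and then to $x'_{2k+2}=x'_{2(k+1)}$. The sign change is available as long as $2k\not\equiv0$, that is, for $1\le k<m$. At $k=m$, which is odd, we arrive at $x'_{2m}=x'_0$ and stop.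

The visited vertices are $x_0$, $x'_0$, the $x'_{\pm2k}$ with $k$ odd, $1\le k\le m-2$, and the $x_{\pm2k}$ with $k$ even, $2\le k\le m-1$. They are distinct. First, $2k\not\equiv-2k$, and neither is $0$, as $m$ is odd and $1\le k<m$. Next, let $k\ne k'$ have the same parity and lie in $[1,m-1]$. Then $k\not\equiv k'$, and $k\not\equiv-k'$, because $k+k'$ is even with $0<k+k'<2m$ and so is not the odd number $m$. On each side we have $1+2\cdot\frac{m-1}{2}=m$ vertices, so all $2m$ vertices are visited, and the edge $x_0x'_0$ closes a Hamilton cycle inside $\Gamma$. As $\Gamma$ has $\frac{m-1}2+\frac{m-1}2+m+1=2m$ edges, it is this cycle.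

For $m=5$ the cycle is $x_0,x'_2,x'_3,x_1,x_4,x'_1,x'_4,x_2,x_3,x'_0$. Here $E_1$ gives $3$ cycles and so $30$ paths, and $E_2$ gives $3$ pairs and so $15$ paths; in total $45=10\cdot9/2$, in agreement with (1).

By Proposition 3, uniform coverings exist for all $n\equiv2\pmod4$ with $n\ge10$.

## 6. $m$ even: one spare matching, and a sign obstruction

**Lemma 4.** Let $m\geq 4$ be even and let $J$ be any perfect matching between $X$ and $X'$. Then $K_X\cup K_{X'}\cup J$ decomposes into $m/2$ Hamilton cycles of $K_{2m}$.

*Proof.* Label so that $J=\{x_ix'_i:i\in\mathbb Z_m\}$. For $0\le t<m/2$ let $P_t$ consist of the edges $x_ix_j$ with $i+j\in\{2t,2t+1\}$. By Section 2 this is a Hamilton path of $X$ with ends $x_t,x_{t+m/2}$. Every sum occurs for exactly one $t$, so the $P_t$ partition $E(K_X)$. With the copies $P'_t$ on $X'$, the graphs $P_t\cup P'_t\cup\{x_tx'_t,\ x_{t+m/2}x'_{t+m/2}\}$ are Hamilton cycles, and together they use each edge of $J$ once. $\square$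

Let $K_{X,X'}$ be the complete bipartite graph. By Proposition 3 with $E_1=K_X\cup K_{X'}\cup J$, it is enough to find:
$$\begin{gathered}\text{a perfect matching }J\text{ and two 1-factorizations }\{M_z\},\{N_z\}\text{ of }K_{X,X'}-J,\\ \text{with a bijection }\theta\text{ of the index set such that each }M_w\cup N_{\theta(w)}\text{ is a Hamilton cycle.}\end{gathered}\tag{6}$$

The first attempt copies Section 5: take $J=A_j$ and let both 1-factorizations consist of the $A_d$ with $d\ne j$. By (5), $\theta(d)-d$ must be a unit modulo the even number $m$, and so it must be odd. Then $\theta$ exchanges the even and the odd elements of $\mathbb Z_m\setminus\{j\}$. But one of these two classes has $\frac m2$ elements and the other $\frac m2-1$. The attempt fails.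

This is not a defect of cyclic shifts. Regard a perfect matching as a bijection $X\to X'$, and fix a reference bijection $X'\to X$, so that each matching becomes a permutation of $X$ with a sign. The union $M\cup N$ is a Hamilton cycle if and only if $N^{-1}M$ is an $m$-cycle on $X$, and for $m$ even an $m$-cycle is an odd permutation. So in (6) the matchings $M_w$ and $N_{\theta(w)}$ have opposite signs. If $\{M_z\}$ has $p$ odd members and $\{N_z\}$ has $p'$, then $p=(m-1)-p'$, so
$$p+p'=m-1\ \text{ is odd.}\tag{7}$$
In particular $p\ne p'$: *for $m$ even, the two 1-factorizations must be different.* We need two 1-factorizations with a common member $J$ and with odd-member counts of different parity.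

It is convenient to write a 1-factorization of $K_{X,X'}$ as a *Latin square*: rows are $X$, columns are $X'$, and the cell (row, column) contains the name of the matching that contains this edge. Each symbol then occurs once in each row and in each column. For example, the two 1-factors $\{1a,2b\}$ and $\{1b,2a\}$ of $K_{2,2}$ are the square with rows $0\,1$ and $1\,0$.

## 7. $m=6$: two explicit Latin squares

Let $X=\{1,\dots,6\}$, $X'=\{a,\dots,f\}$, with symbols $0,\dots,4,J$:
$$M:\ \begin{array}{c|cccccc}&a&b&c&d&e&f\\\hline1&0&2&4&1&3&J\\2&2&4&J&0&1&3\\3&3&J&1&4&2&0\\4&4&1&0&3&J&2\\5&1&3&2&J&0&4\\6&J&0&3&2&4&1\end{array}\qquad N:\ \begin{array}{c|cccccc}&a&b&c&d&e&f\\\hline1&2&4&1&0&3&J\\2&0&2&J&4&1&3\\3&3&J&4&1&2&0\\4&4&1&0&3&J&2\\5&1&3&2&J&0&4\\6&J&0&3&2&4&1\end{array}$$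

One checks row by row and column by column that both are Latin squares, and that the $J$-cells agree. The squares differ only in rows $1,2,3$. The matchings are
$$\begin{array}{ll}M_0=\{1a,2d,3f,4c,5e,6b\}&N_0=\{1d,2a,3f,4c,5e,6b\}\\ M_1=\{1d,2e,3c,4b,5a,6f\}&N_1=\{1c,2e,3d,4b,5a,6f\}\\ M_2=\{1b,2a,3e,4f,5c,6d\}&N_2=\{1a,2b,3e,4f,5c,6d\}\\ M_3=\{1e,2f,3a,4d,5b,6c\}&N_3=\{1e,2f,3a,4d,5b,6c\}\\ M_4=\{1c,2b,3d,4a,5f,6e\}&N_4=\{1b,2d,3c,4a,5f,6e\}\end{array}$$
Take $\theta(j)=j+1$ modulo $5$. The unions $M_j\cup N_{j+1}$, with edges alternately from $M_j$ and $N_{j+1}$ and starting with $M_j$, are the Hamilton cycles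

* $j=0$: $1\,a\,5\,e\,2\,d\,3\,f\,6\,b\,4\,c$
* $j=1$: $1\,d\,6\,f\,4\,b\,2\,e\,3\,c\,5\,a$
* $j=2$: $1\,b\,5\,c\,6\,d\,4\,f\,2\,a\,3\,e$
* $j=3$: $1\,e\,6\,c\,3\,a\,4\,d\,2\,f\,5\,b$
* $j=4$: $1\,c\,4\,a\,2\,b\,6\,e\,5\,f\,3\,d$

So (6) holds for $m=6$, which settles $n=12$.

## 8. $m\ge10$ even: cyclic squares with three altered rows

Rows, columns and symbols are now all indexed by $\mathbb Z_m$. We start from the square with symbol $y+\rho$ in cell $(\rho,y)$ and alter only the three rows in $R=\{-1,0,1\}\subset\mathbb Z_m$. Where convenient we identify $R$ with $\mathbb Z_3$.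

**Step 1: Latin squares from sequences.** This step produces a flexible supply of 1-factorizations. Let $(e_z)_{z\in\mathbb Z_m}$ be a sequence in $R$ with $e_z\ne e_{z-1}$ for all $z$. For each symbol $z$ define a matching $M_z$ as follows: row $\rho\notin R$ is matched to column $z-\rho$; row $e_z$ is matched to column $z+1$; row $e_{z-1}$ to column $z-1$; and the third row of $R$ to column $z$.

This is a perfect matching, since the rows outside $R$ use all columns except $z-1,z,z+1$. Every cell lies in exactly one $M_z$. For $\rho\notin R$ the cell $(\rho,y)$ has symbol $y+\rho$. For $a\in R$ the cell $(a,y)$ has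
$$\text{symbol } y+1\text{ if } e_y=a,\qquad y-1\text{ if } e_{y-1}=a,\qquad y\text{ otherwise,}$$
and this is unambiguous because $e_y\ne e_{y-1}$. So $\{M_z\}$ is a 1-factorization of $K_{X,X'}$.

In pictures: each row $a\in R$ is the row $y\mapsto y$ in which, for every $y$ with $e_y=a$, the entries $y,y+1$ in columns $y,y+1$ are interchanged. For example, if $e_{-1}=0$, $e_0=1$, $e_1=-1$, $e_2=1$, $e_3=0$, then columns $0$ to $3$ of these rows are
$$\begin{array}{c|cccc}&0&1&2&3\\\hline-1&0&2&1&3\\0&-1&1&2&4\\1&1&0&3&2\end{array}$$

**Step 2: types and formulas.** This step turns $M_z$ into arithmetic in $\mathbb Z_3$. As a map from rows to columns, $M_z(\rho)=z-\pi_z(\rho)$, where $\pi_z$ is the identity off $R$, and on $R$ we have $e_z\mapsto-1$, $e_{z-1}\mapsto1$, third $\mapsto0$. Put $u_z=e_{z-1}$. Call $z$ *up* (U) if $e_z=u_z+1$ in $\mathbb Z_3$ and *down* (D) if $e_z=u_z-1$. On $R=\mathbb Z_3$,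
$$\text{U}:\ \pi_z(\rho)=\rho+1-u_z,\qquad\text{D}:\ \pi_z(\rho)=-\rho+1+u_z .\tag{8}$$
Check: in case U the formula sends $u_z\mapsto1$, $e_z=u_z+1\mapsto2=-1$, and the third row $u_z-1\mapsto0$. In case D it sends $u_z\mapsto1$, $e_z=u_z-1\mapsto2=-1$, and the third row $u_z+1\mapsto0$.

**Step 3: the Hamilton condition.** This step reduces "$M_w\cup N_z$ is a Hamilton cycle" to a statement about one permutation. Let $(e'_z)$ be a second such sequence, giving $N_z,\pi'_z,u'_z$. If $N_z(\rho')=M_w(\rho)$, then $z-\pi'_z(\rho')=w-\pi_w(\rho)$, so $\pi'_z(\rho')=\pi_w(\rho)+(z-w)$. Hence $N_z^{-1}M_w=\pi_z'^{-1}\circ(t\mapsto t+z-w)\circ\pi_w$. Conjugating by $\pi'_z$, that is, writing $t=\pi'_z(\rho)$, we get the permutation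
$$t\longmapsto\kappa(t)+\delta,\qquad\delta=z-w,\quad\kappa=\pi_w\pi_z'^{-1}\tag{9}$$
of $\mathbb Z_m$. So $M_w\cup N_z$ is a Hamilton cycle if and only if (9) is an $m$-cycle. Note that $\kappa$ is the identity off $R$.

**Lemma 5.** The permutation (9) is an $m$-cycle in each of these cases:
(i) $\kappa=\mathrm{id}$, $\delta=\pm1$;
(ii) $\kappa=(-1\to0\to1\to-1)$, $\delta=1$;
(iii) $\kappa=(-1\to1\to0\to-1)$, $\delta=-1$;
(iv) $\delta=2$ and $\kappa$ is the transposition $(0\ 1)$ or $(-1\ 0)$.

*Proof.* (i) is clear. In the other cases we write out the orbit.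
(ii) $2\to3\to\dots\to m-2\to-1\to1\to0\to2$.
(iii) $0\to-2\to-3\to\dots\to2\to1\to-1\to0$.
(iv) The map $t\mapsto t+2$ has two cycles, the parity classes, and composing it with a transposition of elements from different classes merges them. Explicitly, for $(0\ 1)$ the orbit is
$$0\to3\to5\to\dots\to m-1\to1\to2\to4\to\dots\to m-2\to0,$$
and for $(-1\ 0)$ it is
$$-1\to2\to4\to\dots\to m-2\to0\to1\to3\to\dots\to m-3\to-1 .$$
Each orbit contains all $m$ elements. $\square$

**Step 4: which pairs of types are allowed.** This step translates Lemma 5 into conditions on types. Let $d=u'_z-u_w\in\mathbb Z_3$. By (8), $\pi_z'^{-1}(t)=t-1+u'_z$ if $z$ is up in $N$, and $\pi_z'^{-1}(t)=-t+1+u'_z$ if $z$ is down in $N$. Substitute into $\pi_w$. Writing the type of $w$ in $M$ first and that of $z$ in $N$ second, $\kappa|_R$ is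

* UU: $(t-1+u'_z)+1-u_w=t+d$;
* DD: $-(-t+1+u'_z)+1+u_w=t-d$;
* UD: $(-t+1+u'_z)+1-u_w=-t+2+d=-t-1+d$;
* DU: $-(t-1+u'_z)+1+u_w=-t+2-d=-t-1-d$.

On $\mathbb Z_3$, $t\mapsto t+1$ is the 3-cycle in (ii), $t\mapsto t-1$ is the one in (iii), $t\mapsto-t+1$ is $(0\ 1)$, and $t\mapsto-t-1$ is $(-1\ 0)$. Hence $M_w\cup N_z$ is a Hamilton cycle if one of the following holds:
$$\begin{array}{ll}\text{UU},\ \delta=1:\ d\in\{0,1\};&\text{UU},\ \delta=-1:\ d\in\{0,-1\};\\ \text{DD},\ \delta=1:\ d\in\{0,-1\};&\text{DD},\ \delta=-1:\ d\in\{0,1\};\\ \text{UD},\ \delta=2:\ d\in\{0,-1\};&\text{DU},\ \delta=2:\ d\in\{0,1\}.\end{array}\tag{10}$$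

**How many down symbols?** A sequence is determined by a starting value and its set of down symbols. Let $\mathcal D,\mathcal D'\subset\{0,1,\dots,m-1\}$ be these sets for $M$ and $N$. The sequence must close up around $\mathbb Z_m$. There are $m-|\mathcal D|$ steps $+1$ and $|\mathcal D|$ steps $-1$, so we need $m-2|\mathcal D|\equiv m+|\mathcal D|\equiv0\pmod3$, and likewise for $\mathcal D'$. Hence $|\mathcal D|\equiv|\mathcal D'|\pmod3$. The sign condition (7) says more. By (8), $\pi_z$ is an even permutation for type U (a translation of $\mathbb Z_3$) and odd for type D (a reflection), and $t\mapsto t+1$ is an odd permutation of $\mathbb Z_m$. Relative to $\rho\mapsto-\rho$, the sign of $M_z$ is therefore $(-1)^{z}$ for U and $-(-1)^{z}$ for D. If $J=M_1=N_1$ is of type U in both, then for each $w\neq1$ and $z=\theta(w)$ the number $w+z+[w\in\mathcal D]+[z\in\mathcal D']$ must be odd. Summing over the $m-1$ values of $w$, we find $|\mathcal D|+|\mathcal D'|\equiv m-1\equiv1\pmod2$. So $|\mathcal D|-|\mathcal D'|$ must be an odd multiple of $3$. We choose it to be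 $3$.

**Step 5: the two sequences.** This step fixes the squares. Let $f\in\{3,4,5\}$ with $f\equiv1-m\pmod3$. Then $f+7\le m$: for $m=10,12,14$ we have $f=3,4,5$, and for $m\ge16$ it is clear. Let
$$\mathcal D=\{2,3,\dots,f\}\cup\{f+1,f+3,f+4\},\qquad\mathcal D'=\{2,3,\dots,f\},$$
let all other symbols be up, and start with $u_0=u'_0=0$. With $a_z=|\mathcal D\cap[0,z)|$ and $b_z=|\mathcal D'\cap[0,z)|$, for $0\le z\le m$ and modulo $3$,
$$u_z=z-2a_z=z+a_z,\qquad u'_z=z+b_z .\tag{11}$$
The sequences close up: $u_m=m+f+2\equiv0$ and $u'_m=m+f-1\equiv0\pmod3$. So $e_z=u_{z+1}$ and $e'_z=u'_{z+1}$ are well defined on $\mathbb Z_m$, and $e_z\neq e_{z-1}$, $e'_z\ne e'_{z-1}$ because consecutive values differ by $\pm1$ in $\mathbb Z_3$. The counts are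
$$\begin{aligned}&a_z=b_z=0\ (z\le2);\qquad a_z=b_z=z-2\ (2\le z\le f+1);\qquad b_z=f-1\ (z\ge f+1);\\ &a_{f+2}=a_{f+3}=f;\qquad a_{f+4}=f+1;\qquad a_z=f+2\ (z\ge f+5).\end{aligned}\tag{12}$$

**Step 6: the common matching $J$.** This step gives the spare matching for Lemma 4. Symbol $1$ is up in both sequences, and $u_1=u'_1=1$. The matching with symbol $1$ depends only on these data, so $M_1=N_1=:J$. Hence $\{M_z\}_{z\neq1}$ and $\{N_z\}_{z\ne1}$ are 1-factorizations of $K_{X,X'}-J$.

**Step 7: the bijection $\theta$.** This step pairs the matchings so that (10) holds every time. The symbols run mostly by $w\to w+1$. A step of $+2$ changes the type, and a step of $-1$ picks up a symbol that has been jumped over; the very first step $0\to2$ jumps over the removed symbol $1$. By (11), if $z=\theta(w)$ and $0\le w,z\le m-1$, then $d=u'_z-u_w\equiv(z-w)+b_z-a_w\pmod 3$, with $z-w$ taken as an integer.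

| $w\to z$ | types | $\delta$ | $d$ mod 3 | required by (10) |
|---|---|---|---|---|
| $0\to2$ | UD | $2$ | $2+0-0\equiv-1$ | $0,-1$ |
| $w\to w+1$, $2\le w\le f-2$ | DD | $1$ | $1+(w-1)-(w-2)\equiv-1$ | $0,-1$ |
| $f-1\to f+1$ | DU | $2$ | $2+(f-1)-(f-3)\equiv1$ | $0,1$ |
| $f+1\to f$ | DD | $-1$ | $-1+(f-2)-(f-1)\equiv1$ | $0,1$ |
| $f\to f+2$ | DU | $2$ | $2+(f-1)-(f-2)\equiv0$ | $0,1$ |
| $f+2\to f+3$ | UU | $1$ | $1+(f-1)-f=0$ | $0,1$ |
| $f+3\to f+5$ | DU | $2$ | $2+(f-1)-f=1$ | $0,1$ |
| $f+5\to f+4$ | UU | $-1$ | $-1+(f-1)-(f+2)\equiv-1$ | $0,-1$ |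
| $f+4\to f+6$ | DU | $2$ | $2+(f-1)-(f+1)=0$ | $0,1$ |
| $w\to w+1$, $f+6\le w\le m-2$ | UU | $1$ | $1+(f-1)-(f+2)\equiv1$ | $0,1$ |
| $m-1\to0$ | UU | $1$ | $u'_0-u_{m-1}=-(m+f+1)\equiv1$ | $0,1$ |

The types are read off from $\mathcal D$ (for $w$) and $\mathcal D'$ (for $z$), and the values of $b_z$ and $a_w$ from (12). In the last row we use $a_{m-1}=f+2$, as $m-1\ge f+6$, and $m+f+2\equiv0$; here $\delta=0-(m-1)=1$ in $\mathbb Z_m$. The second row is empty if $f=3$, and the row with $f+6\le w\le m-2$ is empty if $m=f+7$.

The first column lists each element of $\mathbb Z_m\setminus\{1\}$ exactly once as $w$: these are $0$; $2,\dots,f-2$; $f-1$; $f+1$; $f$; $f+2$; $f+3$; $f+5$; $f+4$; $f+6,\dots,m-2$; $m-1$. Each occurs exactly once as $z$: these are $2$; $3,\dots,f-1$; $f+1$; $f$; $f+2$; $f+3$; $f+5$; $f+4$; $f+6$; $f+7,\dots,m-1$; $0$. So $\theta$ is a bijection, all conditions in (10) hold, and every $M_w\cup N_{\theta(w)}$ is a Hamilton cycle. This is (6), so uniform coverings exist for all $n=2m$ with $m\ge10$ even.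

For $m=10$ we have $f=3$, $\mathcal D=\{2,3,4,6,7\}$, $\mathcal D'=\{2,3\}$, and
$$(u_0,\dots,u_9)=(0,1,2,1,0,2,0,2,1,2),\qquad(u'_0,\dots,u'_9)=(0,1,2,1,0,1,2,0,1,2)$$
modulo $3$. The bijection is $0\to2$, $2\to4$, $4\to3$, $3\to5$, $5\to6$, $6\to8$, $8\to7$, $7\to9$, $9\to0$. For instance, $2\to4$ is of type DU with $d=u'_4-u_2=0-2\equiv1$, so $\kappa|_R$ is $t\mapsto-t-2=-t+1$, the transposition $(0\ 1)$, and Lemma 5 (iv) applies.

## 9. Conjugates of a Singer cycle in $PGL(2,q)$: $n=4,8,16$

The even values of $m$ not yet treated are $2,4,8$. For them $n=2m$ is a power of $2$, and a group does the work.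

**Proposition 6.** If $q\ge3$ is a prime power, $K_q$ has a uniform covering of its 2-paths by Hamilton paths.

The plan is to find, on $q+1$ points, a set of Hamilton *cycles* such that each 2-path lies in exactly one of them, and then to delete one point.

**Step 1: the group and its action.** This step sets up the symmetry. View $\mathbb F_{q^2}$ as a 2-dimensional vector space over $\mathbb F_q$, and let $\Omega=\mathbb F_{q^2}^*/\mathbb F_q^*$ be its set of 1-dimensional subspaces, the projective line over $\mathbb F_q$. Then $|\Omega|=q+1$. Let $L=PGL(2,q)$ be the group of $\mathbb F_q$-linear bijections of $\mathbb F_{q^2}$ modulo scalars.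

Recall that $L$ is *sharply 3-transitive* on $\Omega$: for any two ordered triples of distinct points, exactly one element of $L$ takes the first to the second. Indeed, for three distinct points we can choose vectors $a_1,a_2$ in the first two and then rescale them so that $a_1+a_2$ lies in the third; such a pair $(a_1,a_2)$ is unique up to a common scalar. A linear map respects two triples exactly when it carries one such pair to a scalar multiple of the other. So $|L|$ is the number of ordered triples of distinct points, $(q+1)q(q-1)$.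

**Step 2: a conjugacy class of $(q+1)$-cycles.** This step produces the supply of cycles. Let $s\in L$ be multiplication by a generator $\omega$ of $\mathbb F_{q^2}^*$. The group $\Omega=\mathbb F_{q^2}^*/\mathbb F_q^*$ is cyclic of order $q+1$, generated by the class of $\omega$, so $s$ is a $(q+1)$-cycle on $\Omega$. If a permutation $g$ of $\Omega$ commutes with $s$ and $ga=s^ia$ for one point $a$, then $gs^ja=s^jga=s^is^ja$ for all $j$, so $g=s^i$. Hence the centralizer of $s$ in $L$ is $\langle s\rangle$, of order $q+1$, and the conjugacy class $K$ of $s$ in $L$ has $q(q-1)$ elements, all of them $(q+1)$-cycles.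

**Step 3: $K=K^{-1}$.** This step is needed because 2-paths are undirected. The map $\sigma:x\mapsto x^q$ is $\mathbb F_q$-linear and bijective, so it defines an element of $L$. We compute $\sigma s\sigma^{-1}(x)=(\omega\,\sigma^{-1}(x))^q=\omega^qx$, so on $\Omega$ we have $\sigma s\sigma^{-1}=s^q=s^{-1}$, since $s^{q+1}=1$. Hence $s^{-1}\in K$ and $K=K^{-1}$.

**Step 4: each ordered triple is hit once.** This is the exactness. For an ordered triple $(a,b,c)$ of distinct points let $N(a,b,c)$ be the number of $g\in K$ with $ga=b$ and $gb=c$. If $h\in L$ takes $(a,b,c)$ to $(a',b',c')$, then $g\mapsto hgh^{-1}$ is a bijection between the elements counted for the two triples. By 3-transitivity $N$ is constant. Each pair $(g,a)\in K\times\Omega$ gives a triple $(a,ga,g^2a)$ of distinct points, as $g$ is a cycle of length $q+1\ge4$. Counting these pairs,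
$$N\cdot(q+1)q(q-1)=q(q-1)(q+1),$$
so $N=1$.

**Step 5: cycles, and deletion of a point.** For $g\in K$ let $C_g$ be the Hamilton cycle $(a,ga,g^2a,\dots)$ on $\Omega$. It does not depend on $a$, and $C_g=C_{g^{-1}}$. A 2-path $(a,b,c)$ lies in $C_g$ if and only if $g$ or $g^{-1}$ maps $a\mapsto b\mapsto c$. By Steps 3 and 4 there is exactly one $g_0\in K$ that does so, so $g=g_0$ or $g=g_0^{-1}$, and both give the same cycle. Hence each 2-path on $\Omega$ lies in exactly one cycle of the set $\{C_g:g\in K\}$.

Now delete a fixed point $\infty\in\Omega$ from all these cycles. Each becomes a Hamilton path on the $q$ points of $\Omega\setminus\{\infty\}$. A 2-path on these $q$ points lies in exactly one of the cycles; it avoids $\infty$, so it survives in the corresponding path and lies in no other. This proves Proposition 6. $\square$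

The choices $q=4,8,16$ settle $n=4,8,16$.

## 10. Proofs of Theorems A and B

**Proof of Theorem A.** Let $n=2m\ge4$ be even. For $m$ odd: $m=3$ is the covering of $K_6$ in Section 1, and $m\ge5$ is Section 5. For $m$ even: $m=2,4,8$ is Proposition 6 with $q=4,8,16$; $m=6$ is Section 7; and $m\ge10$ is Section 8. $\blacksquare$

**Proof of Theorem B.** Part 2 is (1) and (2) in Section 1, and part 3 was proved after Lemma 1. For part 1 it is enough to treat $\lambda=1$: taking each path $\lambda$ times then gives a family containing each 2-path exactly $\lambda$ times. For $n$ even use Theorem A. For $n$ odd, $K_n$ decomposes into Hamilton cycles by Walecki's theorem (Section 2), and part 3 with $G=K_n$ gives the family. For $\lambda=1$ each 2-path occurs exactly once, so the members are distinct and the family is a set. $\blacksquare$
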